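# A branched cover of the three-sphere that no pair of homeomorphisms makes quasiregular

## 1. Changing coordinates in source and target: degree one, winding maps, one crossing

Throughout, $\mathbb S^3$ carries its standard Riemannian metric and a fixed orientation. We write $|x-y|$ for the geodesic distance, $B(x,r)$ and $\bar B(x,r)$ for open and closed geodesic balls. A *continuum* is a nonempty compact connected set.

**Definition (branched cover).** A branched cover $F:\mathbb S^3\to\mathbb S^3$ is a continuous, discrete, open map; discrete means that its fibres are discrete sets. We say that $F$ has degree $N$ if every point of some dense open subset of the target has a neighborhood that is evenly covered by $F$ with $N$ sheets. (Two dense open sets intersect, so $N$ is determined by $F$.)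

**Definition (quasiregular map).** Let $X,Y\subset\mathbb S^3$ be open. A continuous map $f:X\to Y$ is $K$-quasiregular, $K\ge1$, if $f\in W^{1,3}_{\rm loc}$ and
$$|Df(x)|^3\le K\,J_f(x)\qquad\text{for almost every }x, \tag{1}$$
where $|Df|$ is the operator norm and $J_f$ the Jacobian determinant. It is quasiregular if it is $K$-quasiregular for some $K$. Note that (1) forces $J_f\ge0$ almost everywhere.

Given a branched cover $F$, are there homeomorphisms $g,h$ of $\mathbb S^3$ such that $g\circ F\circ h$ is quasiregular? The two homeomorphisms are independent; in particular $g=h^{-1}$ is not required.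

The first guess is: **yes, always**. A homeomorphism can be as irregular as we like, we have one on each side, and they should be able to undo whatever irregularity $F$ has. Let us test this.

*Degree one.* If $F$ is a homeomorphism, take $g=F^{-1}$, $h=\mathrm{id}$; then $gFh=\mathrm{id}$.

*Winding maps.* View $\mathbb S^3\subset\mathbb C^2$ and for $n\ge2$ put $W_n(z,w)=(z^n/|z|^{n-1},w)$ for $z\neq0$, $W_n(0,w)=(0,w)$. Write $z=\sin t\,e^{i\theta}$, $w=\cos t\,e^{i\psi}$. The metric is $dt^2+\sin^2t\,d\theta^2+\cos^2t\,d\psi^2$, and $W_n$ sends $(t,\theta,\psi)$ to $(t,n\theta,\psi)$. In orthonormal frames its differential is $\mathrm{diag}(1,n,1)$, so $|DW_n|=n$ and $J_{W_n}=n$ almost everywhere, and (1) holds with $K=n^2$. Moreover $W_n$ is $n$-Lipschitz. Indeed, it is smooth with $|DW_n|\le n$ off the great circle $\{z=0\}$. A minimal geodesic not contained in this circle meets it in at most two points, and on the circle $W_n$ is the identity. So $W_n$ is quasiregular.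

*A winding map distorted by a homeomorphism.* Let $\varphi$ be any homeomorphism of $\mathbb S^3$. For $F=W_n\circ\varphi$ take $h=\varphi^{-1}$; for $F=\varphi\circ W_n$ take $g=\varphi^{-1}$. In both cases $W_n$ is what remains.

*Two winding maps whose branch circles cross.* From now on $W=W_2$, and
$$\iota_0(z,w)=(-z,w),\qquad S=\{z=0\}.$$
Stereographic projection $(z,w)\mapsto(\operatorname{Im}w,\operatorname{Re}z,\operatorname{Im}z)/(1-\operatorname{Re}w)$ identifies $\mathbb S^3$ with $\mathbb R^3\cup\{\infty\}$. It identifies $S$ with the $x$-axis together with $\infty$, and $\iota_0$ with $(x,y,z)\mapsto(x,-y,-z)$. The map $\kappa(x,y,z)=(y,x,z)$ swaps $\operatorname{Im}w$ and $\operatorname{Re}z$, so it is an orientation-reversing isometry of $\mathbb S^3$. Let $F_0=W\circ\kappa\circ W$. In the middle sphere, the inner $W$ is branched over $S$, the $x$-axis, and the outer factor $W\kappa$ is branched along $\kappa^{-1}(S)$, the $y$-axis; the two cross. Off a closed null set $F_0$ is smooth with $|DF_0|\le4$ and $J_{F_0}=2\cdot(-1)\cdot2=-4$. So the Lipschitz map $\kappa\circ F_0$ satisfies $|D(\kappa F_0)|^3\le64=16\,J_{\kappa F_0}$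 almost everywhere. It is quasiregular, and a crossing by itself does no harm.

One warning comes from a result of Heinonen and Rickman: there is a branched cover $F$ of $\mathbb S^3$ such that $F\circ h$ is quasiregular for no homeomorphism $h$. So a homeomorphism of the source alone is not enough. We shall see that the first guess is wrong even with both homeomorphisms, and that the counterexample has the form $F=W\circ\varphi\circ W$.

## 2. One branch circle is harmless; two must share a geometry

A sensible way to attack the guess is to plant a very irregular circle as the branch set. For instance, take a homeomorphism $\varphi$ that makes $\varphi^{-1}(S)$ as irregular as possible, and consider $W\circ\varphi$. The last-but-one test shows exactly where this stops: $h=\varphi^{-1}$ gives $W\varphi h=W$. No property of a single circle that depends on measure, dimension or smoothness survives, because $h$ may straighten the circle. Irregularity planted on the target side, as in $\varphi\circ W$, is absorbed by $g$.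

So we put the homeomorphism where neither $g$ nor $h$ can reach it, namely in the middle:
$$\mathbb S^3\ \xrightarrow{\ W\ }\ \mathbb S^3\ \xrightarrow{\ W\circ\varphi\ }\ \mathbb S^3 .$$
The middle sphere carries two circles: $S$, over which the first map is branched, and $\varphi^{-1}(S)$, along which the second map is branched. Each of them *alone* is harmless. The coordinate $\mathrm{id}$ on the middle sphere makes $S$ round, and the coordinate $\varphi$ makes $\varphi^{-1}(S)$ round. What could fail is that *one* geometry on the middle sphere is good for both. For $\varphi=\kappa$ nothing fails. We shall choose $\varphi$ so that the two circles run through a common $q\times q$ array of points, one row by row, the other column by column, for every $q$, at smaller and smaller scales.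

There is a second difficulty. If $gFh$ is quasiregular, we know nothing of this kind about the two factors, in any coordinates on the middle sphere. So we are not handed a geometry in the middle; we must build one from the composite map alone. The geometry will be a metric $d$, measured through the second factor. The roundness of small balls in the *source* will force both circles to have bounded turning for $d$.

**Definition (bounded turning).** A topological circle $T$ in a metric space $(Z,d)$ has bounded turning with constant $C$ if any two points $x\ne y$ of $T$ bound a subarc of $T$ of diameter at most $C\,d(x,y)$.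

A round circle in the plane has bounded turning with $C=1$, since the shorter arc has diameter $|x-y|$. The closed curve formed by $\{(s,\pm s^2):0\le s\le1\}$ and the vertical segment from $(1,-1)$ to $(1,1)$ does not have bounded turning. The points $(s,\pm s^2)$ are $2s^2$ apart, while the arc through the origin has diameter at least $s$ and the arc through $(1,\pm1)$ has diameter at least $2$.

## 3. The map $F=W\circ\varphi\circ W$ and the statements

First, elementary facts about $W$. It is continuous and surjective and its fibres are the orbits of $\{1,\iota_0\}$. The induced bijection from the orbit space to $\mathbb S^3$ is a homeomorphism by compactness, so $W$ is open and discrete. Also $W\iota_0=W$, $W|_S=\mathrm{id}$, $W^{-1}(S)=S$, and $W$ restricts to a two-fold covering $\mathbb S^3\setminus S\to\mathbb S^3\setminus S$. Let $\mathbf 0\in S$ be the point corresponding to the origin of $\mathbb R^3$.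

**The array.** For $q\ge3$ and $0\le i,j\le q-1$ put
$$\xi^q_{ij}=2^{-q}\Big(1+\frac{iq+j}{4q^2}\Big),\qquad \eta^q_{ij}=\xi^q_{ji},\qquad P^q_{ij}=(\xi^q_{ij},\eta^q_{ij},0).$$
For fixed $q$ the $q^2$ numbers $\xi^q_{ij}$ are distinct and lie in $J_q=[2^{-q},\tfrac54 2^{-q}]$. The intervals $J_q$ are pairwise disjoint, because $\frac54 2^{-q-1}<2^{-q}$.

**The function $a$.** Let $a:\mathbb R\to\mathbb R$ vanish for $x\le0$ and for $x\ge1$, satisfy $a(\xi^q_{ij})=\eta^q_{ij}$ for all $q,i,j$, and be affine between consecutive nodes, the nodes being all $\xi^q_{ij}$ and $1$. The nodes accumulate only at $0$, and there $a\to0$ because $\eta^q_{ij}\in J_q$. So $a$ is continuous and bounded. As $\eta_{ij}^q=\xi_{ji}^q$, also $a(\eta^q_{ij})=\xi^q_{ij}$.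

**The homeomorphism $\varphi$.** Let
$$\alpha(x,y,z)=(x,y+a(x),z),\quad \beta(x,y,z)=(x+a(y),y,z),\quad\kappa(x,y,z)=(y,x,z),$$
extended by $\infty\mapsto\infty$. As $a$ is bounded and continuous, these are homeomorphisms of $\mathbb S^3$. Put
$$\varphi=\kappa^{-1}\beta^{-1}\alpha,\qquad F=W\circ\varphi\circ W.$$

**What was achieved.** Since $\alpha\varphi^{-1}=\beta\kappa$, the coordinate change $\alpha$ of the middle sphere carries the pair $(S,\varphi^{-1}(S))$ to $(\Gamma,\Gamma')$, where
$$\Gamma=\{(x,a(x),0)\}\cup\{\infty\},\qquad\Gamma'=\{(a(y),y,0)\}\cup\{\infty\}.$$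
Both contain all points $P^q_{ij}$: on $\Gamma$ take $x=\xi^q_{ij}$, on $\Gamma'$ take $y=\eta^q_{ij}$ and use $a(\eta^q_{ij})=\xi^q_{ij}$. Let $\Gamma_q\subset\Gamma$ be the subarc $x\in J_q$ and $\Gamma_q'\subset\Gamma'$ the subarc $y\in J_q$. Along $\Gamma_q$ the points $P^q_{ij}$ are ordered by $iq+j$, that is, lexicographically in $(i,j)$: this is the *$u$-order*. Along $\Gamma'_q$ they are ordered by $jq+i$, lexicographically in $(j,i)$: the *$v$-order*.

**Properties of $F$.** $F$ is continuous, open and discrete. It has degree $4$. Put $D_4=\mathbb S^3\setminus(S\cup W\varphi(S))$, an open set. If $y\in D_4$, then $W^{-1}(y)$ consists of two points off $S$, and their $\varphi^{-1}$-images lie off $S$ because $y\notin W\varphi(S)$. So a small neighborhood of $y$ is evenly covered by $W\varphi$ with two sheets, each sheet (after shrinking) is evenly covered by $W$ with two sheets, and there are four sheets in all. $D_4$ is dense: if $W\varphi(S)$ contained a nonempty open set, its $W$-preimage would be a nonempty open subset of $\varphi(S)\cup\iota_0\varphi(S)$, a union of two closed nowhere dense sets. Finally $a(0)=0$ gives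 $\varphi(\mathbf 0)=\mathbf 0$, so $F(\mathbf 0)=\mathbf 0$, and $W^{-1}(\mathbf 0)=\{\mathbf 0\}$ gives $F^{-1}(\mathbf 0)=\{\mathbf 0\}$.

**Theorem A.** Let $\Omega\ni\mathbf 0$ be a connected open set in $\mathbb S^3$ and $M=F^{-1}(\Omega)$. Let $\theta:X\to M$ and $g:\Omega\to Y$ be homeomorphisms, with $X,Y$ open in $\mathbb S^3$. Then $f=g\circ F\circ\theta:X\to Y$ is not quasiregular.

**Corollary 1.** For all homeomorphisms $g,h$ of $\mathbb S^3$, the map $g\circ F\circ h$ is not quasiregular. It is not even quasiregular in any neighborhood of the single point $h^{-1}(\mathbf 0)$.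

*Proof from Theorem A.* For the first claim take $\Omega=\mathbb S^3$, $\theta=h$. Now suppose $gFh$ were quasiregular in an open neighborhood $N$ of $h^{-1}(\mathbf 0)$. Since $F^{-1}(\mathbf 0)=\{\mathbf 0\}$ and $\mathbb S^3$ is compact, a small ball $\Omega\ni\mathbf 0$ has $F^{-1}(\Omega)\subset h(N)$. Then $X=h^{-1}(F^{-1}(\Omega))\subset N$, $\theta=h|_X$, $Y=g(\Omega)$ contradict Theorem A. $\square$

**Theorem B.** For every $N\ge4$ there is a branched cover $F_N:\mathbb S^3\to\mathbb S^3$ of degree $N$ such that $g\circ F_N\circ h$ is not quasiregular for any homeomorphisms $g,h$ of $\mathbb S^3$.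

So the answer to the question is no. A consequence about composition: $W$ is quasiregular, and $W\circ\varphi$ becomes $W$ after composing with $\varphi^{-1}$ on the right, but $F=(W\circ\varphi)\circ W$ is not equivalent to any quasiregular map. The class of branched covers $F$ of $\mathbb S^3$ for which some $gFh$ is quasiregular is therefore not closed under composition.

## 4. Row order against column order

This section contains the combinatorial conflict, with no analysis. Let $q\ge3$, let $p_{ij}$ ($0\le i,j\le q-1$) be $q^2$ distinct points, with the $u$-order (by $iq+j$) and the $v$-order (by $jq+i$). Row $i$ is $\{p_{ij}\}_j$, column $j$ is $\{p_{ij}\}_i$, and $P^*=\{p_{ij}:1\le i\le q-2\}$ is the set of points in the inner rows.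

**Lemma 1.** Let $d$ be a metric on these points and $c\ge1$. Suppose that $d(z,z')\le c\,d(x,y)$ whenever $x\neq y$ and $z,z'$ lie in the closed $u$-interval with endpoints $x,y$; and suppose the same for closed $v$-intervals. Put $D=\max_{s,s'\in P^*}d(s,s')$. Then $d(p,p')\ge c^{-3}D$ for all $p\ne p'$.

By hand for $q=3$, writing $ij$ for $p_{ij}$: the $u$-order is $00,01,02,10,11,12,20,21,22$ and the $v$-order is $00,10,20,01,11,21,02,12,22$. The neighbors $00,01$ in the $u$-order have $20$ (row $2$) between them in the $v$-order. The neighbors $02,10$ have $v$-interval $10,20,01,11,21,02$, which meets rows $0$ and $2$. And a $u$-interval from row $0$ to row $2$ swallows row $1$. So a small distance between $u$-neighbors spreads over the inner rows in two steps.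

*Proof.* (a) *Any two $u$-consecutive points have a point of row $0$ and a point of row $q-1$ in their closed $v$-interval.* For $p_{ij},p_{i,j+1}$ the $v$-interval contains $p_{i'j}$ for $i'\ge i$ and $p_{i',j+1}$ for $i'\le i$, hence $p_{q-1,j}$ and $p_{0,j+1}$. For $p_{i,q-1},p_{i+1,0}$ with $0\le i\le q-2$, the $v$-interval consists of the $p_{i'j'}$ with $i+1\le j'q+i'\le(q-1)q+i$. Column $1$ has the $v$-positions $q,\dots,2q-1$. Since $i+1\le q$ and $2q-1\le(q-1)q$ for $q\ge3$, the interval contains column $1$, hence $p_{0,1}$ and $p_{q-1,1}$.

(b) *The closed $u$-interval between a point of row $0$ and a point of row $q-1$ contains $P^*$.* This is the definition of the $u$-order.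

Now let $p\ne p'$. Their closed $u$-interval contains two $u$-consecutive points $p_1,p_2$, so $d(p_1,p_2)\le c\,d(p,p')$. By (a) there are $\rho_0$ in row $0$ and $\rho_1$ in row $q-1$ in the $v$-interval of $p_1,p_2$, so $d(\rho_0,\rho_1)\le c\,d(p_1,p_2)$. By (b), $d(s,s')\le c\,d(\rho_0,\rho_1)$ for all $s,s'\in P^*$. Together $D\le c^3d(p,p')$. $\square$

*Both hypotheses are needed, and the lemma alone is not a contradiction.* With one order only, place the points on the line at their $u$-positions. The $u$-hypothesis holds with $c=1$. The $v$-hypothesis fails unless $c\ge q(q-1)$, since $p_{00},p_{01}$ are at distance $1$ while $p_{q-1,0}$ lies in their $v$-interval at distance $q(q-1)$ from $p_{00}$. On the other hand, if all distances equal $1$, both hypotheses hold with $c=1$ for every $q$. What the lemma does give is a set of $q(q-2)$ points of diameter $D$ with mutual distances at least $c^{-3}D$. In a space with a packing bound this is impossible for large $q$. The packing bound will come from the volume of the *target* sphere.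

So the program is: build a metric $d$ on the middle space with a packing bound, and prove bounded turning of both circles with a constant independent of $q$.

## 5. Symmetric loops around the circle $S$ have odd linking number

Bounded turning will be proved by contradiction. If it failed, we would find a symmetric loop that contracts in a set $O$, while a path outside $O$ joins two points of the circle that the loop separates. The following lemma excludes this. It deals with all powers of the loop, because later a loop will have to be run twice before its lift closes up.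

Recall linking numbers. For $1$-cycles $\lambda,\mu$ in $\mathbb S^3$ with disjoint supports, $\mathrm{lk}(\lambda,\mu)\in\mathbb Z$ is the intersection number of $\mu$ with a $2$-chain bounded by $\lambda$. It is bilinear and symmetric. For fixed $\mu$ it depends only on the homology class of $\lambda$ in the complement of the support $|\mu|$. It is unchanged if both cycles are moved by an orientation-preserving homeomorphism.

**Lemma 2.** Let $x_0,y_0,p_1,p_2\in S$ be distinct, with $x_0,y_0$ separating $p_1$ from $p_2$ on the circle $S$. Let $O\subset\mathbb S^3$ be open and $\iota_0$-invariant, $\gamma$ a path in $O$ from $x_0$ to $y_0$, and $c$ a path in $\mathbb S^3\setminus O$ from $p_1$ to $p_2$. Let $\lambda$ be the loop $\gamma\cdot(\iota_0\gamma)^{-1}$. Then no power $\lambda^m$, $m\ge1$, is null-homotopic in $O$.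

*Proof.* ($\lambda$ is a loop because $\iota_0$ fixes $x_0$ and $y_0$.) Suppose $\lambda^m$ is null-homotopic in $O$.

**Step 1: reduction to a parity statement.** The purpose is to turn the null-homotopy into a vanishing linking number. Replace $\gamma$ by a piecewise smooth path homotopic to it in $O$ with fixed endpoints. As $O$ is $\iota_0$-invariant, $\lambda$ changes by a homotopy in $O$, so $\lambda^m$ is still null-homotopic in $O$. Let $k\subset O$ be a compact $\iota_0$-invariant set containing $|\lambda|$ and the image of a null-homotopy of $\lambda^m$. The path $c$ lies in the open set $\mathbb S^3\setminus k$; replace it there by a piecewise smooth path with the same endpoints. Put $\mu=c\cdot(\iota_0c)^{-1}$, a loop in $\mathbb S^3\setminus k$. Since $\lambda^m$ bounds in $k$, we get $m\,\mathrm{lk}(\lambda,\mu)=0$, so $\mathrm{lk}(\lambda,\mu)=0$. We show that $\mathrm{lk}(\lambda,\mu)$ is odd.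

**Step 2: the parity does not depend on the paths.** The purpose is to be free to replace $\gamma$ and $c$ by standard paths. As cycles, $\lambda=\gamma-\iota_0\gamma$ and $\mu=c-\iota_0c$, so $\iota_0\lambda=-\lambda$ and $\iota_0\mu=-\mu$. Let $c_1$ be another piecewise smooth path from $p_1$ to $p_2$ that avoids the $\iota_0$-invariant set $|\lambda|$, let $\mu_1=c_1-\iota_0c_1$ and let $\zeta=c-c_1$, a cycle. As $\iota_0$ is an orientation-preserving involution,
$$\mathrm{lk}(\lambda,\iota_0\zeta)=\mathrm{lk}(\iota_0\lambda,\zeta)=-\mathrm{lk}(\lambda,\zeta).$$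
Since $\mu-\mu_1=\zeta-\iota_0\zeta$, the difference $\mathrm{lk}(\lambda,\mu)-\mathrm{lk}(\lambda,\mu_1)=2\,\mathrm{lk}(\lambda,\zeta)$ is even. The same computation with the roles exchanged shows that the parity does not change when $\gamma$ is replaced by another piecewise smooth path with the same endpoints avoiding $|\mu|$.

**Step 3: the standard pair.** Here we compute one case. Choose stereographic coordinates with pole on $S$ different from the four points, so that again $S$ is the $x$-axis with $\infty$ and $\iota_0(x,y,z)=(x,-y,-z)$. (Such coordinates arise from the old ones by a rotation $(z,w)\mapsto(z,e^{i\tau}w)$, which commutes with $\iota_0$.) Let $\gamma_s$ be the half circle in $\{z=0,\ y\ge0\}$ from $x_0$ to $y_0$, and $c_s$ the half circle in $\{y=0,\ z\ge0\}$ from $p_1$ to $p_2$. The corresponding loops $\lambda_s,\mu_s$ are round circles in the planes $z=0$ and $y=0$ with diameters $[x_0,y_0]$ and $[p_1,p_2]$. They could only meet on the $x$-axis, where they have the points $x_0,y_0$ and $p_1,p_2$ respectively; so they are disjoint. The flat disc of $\lambda_s$ meets $\mu_s$ only in the one of $p_1,p_2$ that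 lies between $x_0$ and $y_0$, and transversally. Hence $\mathrm{lk}(\lambda_s,\mu_s)=\pm1$.

**Step 4: connecting the two pairs.** We need a path $c_1$ that avoids both $\lambda$ and $\lambda_s$. The set $L=|\lambda|\cup|\lambda_s|$ is a finite union of piecewise smooth curves and contains neither $p_1$ nor $p_2$: indeed $|\lambda|\subset O$, $p_i\notin O$, and $|\lambda_s|$ meets $S$ only in $x_0,y_0$. Project stereographically from a point outside $L\cup\{p_1,p_2\}$, so that $L$ is a compact subset of $\mathbb R^3$. Radial projection from $p_i$ to the sphere of directions is Lipschitz on $L$, so the image of $L$ is a finite union of curves of finite length and has area zero. Hence for almost every $w\in\mathbb R^3$ the segment $[p_i,w]$ misses $L$. Take $w$ good for $i=1$ and $i=2$, and let $c_1$ be the broken line $p_1,w,p_2$. Now pass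
$$(\gamma,c)\to(\gamma,c_1)\to(\gamma_s,c_1)\to(\gamma_s,c_s).$$
At each stage Step 2 applies; for the middle arrow note that $|\lambda|$ and $|\lambda_s|$ are $\iota_0$-invariant, so they miss $\iota_0c_1$ as well as $c_1$. The parity never changes, so $\mathrm{lk}(\lambda,\mu)$ is odd. $\square$

## 6. A lower energy bound, components of preimages, complements of balls

The next lemma is the only place where a deep fact about $\mathbb R^3$ enters. Recall that the $3$-modulus of a family of curves in $\mathbb R^3$ is the infimum of $\int\rho^3$ over Borel functions $\rho\ge0$ with $\int_c\rho\,ds\ge1$ for every rectifiable curve $c$ of the family. The Loewner property of $\mathbb R^3$ (Heinonen, *Lectures on Analysis on Metric Spaces*, Thm 8.2) says the following. The $3$-modulus of the curves joining two disjoint nondegenerate continua $E,Q$ is bounded below by a positive function of the ratio $\operatorname{dist}(E,Q)/\min(\operatorname{diam}E,\operatorname{diam}Q)$; the bound may be taken decreasing in the ratio.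

**Lemma 3.** There is $m_0>0$ such that for disjoint nondegenerate continua $E,Q\subset\mathbb S^3$ with $\operatorname{dist}(E,Q)\le\min(\operatorname{diam}E,\operatorname{diam}Q)$ and every $v\in C(\mathbb S^3)\cap W^{1,3}(\mathbb S^3)$ with $v\ge1$ on $E$ and $v\le0$ on $Q$ one has $\int|\nabla v|^3\ge m_0$.

*Proof.* **Step 1: passing to small pieces.** We want to project to $\mathbb R^3$ with bounded distortion, so we cut $E$ and $Q$ down. Let $\delta=\min(\operatorname{diam}E,\operatorname{diam}Q)\le\pi$ and $s=\delta/100<0.04$, and let $e\in E$, $e'\in Q$ realize the distance. As $\operatorname{diam}E>2s$, $E\not\subset\bar B(e,s)$, and the component $E_1$ of $E\cap\bar B(e,s)$ containing $e$ meets $\partial B(e,s)$ (boundary bumping for continua). So $\operatorname{diam}E_1\ge s$. Define $Q_1\ni e'$ in the same way.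

**Step 2: projecting.** Now we reach $\mathbb R^3$. A ball of radius $1$ has volume $2\pi(1-\sin1\cos1)<4$, and $\mathbb S^3$ has volume $2\pi^2>19$; so there is $o$ with $|o-e|,|o-e'|\ge1$. Then $E_1\cup Q_1$ misses $B(o,\frac12)$. For the stereographic projection $\sigma$ from $o$, with chordal distances $|\cdot|_c$,
$$|\sigma u-\sigma u'|=\frac{2|u-u'|_c}{|u-o|_c\,|u'-o|_c},$$
so $\sigma$ is bilipschitz off $B(o,\frac12)$ with absolute constants. Since $\operatorname{dist}(E_1,Q_1)\le|e-e'|\le\delta=100s$, we get $\operatorname{dist}(\sigma E_1,\sigma Q_1)\le C'\min(\operatorname{diam}\sigma E_1,\operatorname{diam}\sigma Q_1)$ with $C'$ absolute. By the Loewner property the modulus of the curves joining $\sigma E_1$ and $\sigma Q_1$ is at least an absolute $m_0>0$.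

**Step 3: comparing with the energy.** We bound the modulus above by the energy of $v$. The function $u=v\circ\sigma^{-1}$ is continuous and in $W^{1,3}_{\rm loc}(\mathbb R^3)$; fix a Borel representative of $\nabla u$. Mollify: there are smooth $u_n\to u$, locally uniformly, with $\|\nabla u_n-\nabla u\|_{L^3(B(0,n))}\le4^{-n}$. For $n\ge n_0$ the rectifiable curves $c$ in $B(0,n_0)$ with $\int_c|\nabla u_n-\nabla u|\,ds\ge2^{-n}$ have modulus at most $2^{3n}4^{-3n}=2^{-3n}$ (test with $2^n|\nabla u_n-\nabla u|1_{B(0,n)}$). By subadditivity, the curves in $B(0,n_0)$ for which this happens for infinitely many $n$ have modulus zero. Taking the union over $n_0$, we find: for all rectifiable $c$ outside a family of modulus zero, $\int_c|\nabla u_n-\nabla u|\,ds\to0$. If such a $c$ joins $b_1\in\sigma E_1$ to $b_2\in\sigma Q_1$, then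
$$1\le u(b_1)-u(b_2)=\lim\big(u_n(b_1)-u_n(b_2)\big)\le\lim\int_c|\nabla u_n|\,ds=\int_c|\nabla u|\,ds$$
(if the last integral is infinite there is nothing to prove). This is the statement of Fuglede's theorem (Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, 28.2) in the form we need. A family of modulus zero may be discarded, so $m_0\le\int|\nabla u|^3=\int|\nabla v|^3$; the last equality is the conformal invariance of the $3$-energy in dimension $3$. $\square$

We also need four facts of general topology. All spaces are open subsets of $\mathbb S^3$ unless stated otherwise, and maps are continuous.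

**(T1)** *If $f$ is a proper open map onto its target, every component $C$ of the preimage of a connected open set $U$ maps onto $U$.* $C$ is open and relatively closed in $f^{-1}(U)$, and $f:f^{-1}(U)\to U$ is open and, being proper, closed. So $f(C)$ is nonempty, open and closed in $U$.

**(T2)** *Let $f$ be an open surjective map and $k$ a continuum in the target with $f^{-1}(k)$ compact. Then each component of $f^{-1}(k)$ maps onto $k$.* The map $f:f^{-1}(k)\to k$ is open, because $f(N\cap f^{-1}(k))=f(N)\cap k$. So a nonempty clopen subset of $f^{-1}(k)$ has an open and compact image, which is all of $k$. A component $C$ of the compact set $f^{-1}(k)$ is the intersection of the clopen sets containing it, a family closed under finite intersections. For $y\in k$ all these sets meet the compact fibre $f^{-1}(y)$, hence so does $C$.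

**(T3)** *If $V\subsetneq\mathbb S^3$ is open and nonempty, each component of $\mathbb S^3\setminus V$ meets $\partial V$.* Suppose the component $Q$ does not. Then, by compactness, some relatively clopen subset $D\supset Q$ of $\mathbb S^3\setminus V$ misses $\partial V$. Its points are interior points of $\mathbb S^3\setminus V$, so $D$ is open in $\mathbb S^3$; it is also closed, nonempty and not $\mathbb S^3$, a contradiction.

**(T4)** *If $X\subset\mathbb S^3$ is open and connected and $\mathfrak B\subset X$ is a union of one or two closed round balls of radius $<\frac1{10}$, then $X\setminus\mathfrak B$ is path connected.* First let $X=\mathbb S^3$. The complement of one ball is an open ball. For two disjoint balls, project stereographically from the center of one; we get an open Euclidean ball minus a closed ball in it, which is connected. If two balls intersect, project from a common point; the complement becomes an intersection of two sets, each an open half-space or an open Euclidean ball, hence convex. In general, $X\ne\mathfrak B$, since otherwise $X$ would be open and closed, hence $\mathbb S^3$, which two small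 balls do not cover. Then Mayer–Vietoris for $\mathbb S^3=X\cup(\mathbb S^3\setminus\mathfrak B)$ gives the exact sequence
$$0=H_1(\mathbb S^3)\to\tilde H_0(X\setminus\mathfrak B)\to\tilde H_0(X)\oplus\tilde H_0(\mathbb S^3\setminus\mathfrak B)=0 .$$

## 7. A metric on the middle space

From here to the end of Section 10, **assume that $f=gF\theta:X\to Y$ in Theorem A is $K$-quasiregular**; we derive a contradiction.

**The factorization.** Let $Z=(W\varphi)^{-1}(\Omega)$, so $M=W^{-1}(Z)$, and
$$X\ \xrightarrow{\ H=W\circ\theta\ }\ Z\ \xrightarrow{\ G=g\circ W\circ\varphi\ }\ Y,\qquad f=G\circ H .$$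
Put $\iota=\theta^{-1}\iota_0\theta$ on $X$ and $\iota'=\varphi^{-1}\iota_0\varphi$ on $Z$; these make sense since $M$ and $\varphi(Z)=W^{-1}(\Omega)$ are $\iota_0$-invariant. The maps $H,G,f$ are continuous, open, proper and surjective. The fibres of $H$ are the $\iota$-orbits, those of $G$ the $\iota'$-orbits, and fibres of $f$ have at most $4$ points. Let
$$A=S\cap Z,\qquad A'=\varphi^{-1}(S)\cap Z=\operatorname{Fix}(\iota').$$
Since $W^{-1}(S)=S$ and $W|_S=\mathrm{id}$, we have $S\cap M=A$. Therefore $\operatorname{Fix}(\iota)=\theta^{-1}(A)=H^{-1}(A)$, and $H=\theta$ maps $\operatorname{Fix}(\iota)$ bijectively onto $A$.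

**Connectedness.** By (T1) every component of $M=F^{-1}(\Omega)$ maps onto $\Omega$, so it contains a point of $F^{-1}(\mathbf 0)=\{\mathbf 0\}$. So $M$ is connected, and with it $X=\theta^{-1}(M)$ and $Z=W(M)$.

**Path lifting.** *Every path $\lambda:[0,1]\to Z$ lifts through $H$ to a path starting at any prescribed point $x\in H^{-1}(\lambda(0))$.* The set $\{s:\lambda(s)\notin A\}$ is a countable disjoint union of relatively open intervals. On each of them lift $\lambda$ through the two-fold covering $X\setminus\operatorname{Fix}(\iota)\to Z\setminus A$, starting at $x$ on the interval containing $0$, if there is one. On $\lambda^{-1}(A)$ use the unique preimages. If $\lambda(s_0)\in A$ has preimage $x_0$, then, as $H$ is proper with $H^{-1}(\lambda(s_0))=\{x_0\}$, preimages of small neighborhoods of $\lambda(s_0)$ lie in small neighborhoods of $x_0$. So the lift is continuous at $s_0$.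

**Normal neighborhoods.** Let $o_Y=g(\mathbf 0)=G(\mathbf 0)$. Fix $R_0\in(0,\frac14)$ with $\bar B(o_Y,4R_0)\subset Y$ and put
$$X_1=f^{-1}(B(o_Y,R_0)),\quad Z_1=G^{-1}(B(o_Y,R_0)),\quad X_2=f^{-1}(\bar B(o_Y,2R_0));$$
$X_2$ is compact. For $x\in X_1$, $z\in Z_1$ and $0<r\le R_0$ let $U(x,r)$ be the component of $f^{-1}(B(f(x),r))$ containing $x$, let $U_Z(z,r)$ be the component of $G^{-1}(B(G(z),r))$ containing $z$, and
$$t(x,r)=\sup_{x'\in U(x,r)}|x-x'|>0 .$$
Then $\overline{U(x,r)}\subset X_2$, and $f\iota=f$ gives $\iota U(x,r)=U(\iota x,r)$. As an example of these notions, take $W$ instead of $f$ and $x\in S$. The distance of $(z,w)$ to $x$ depends only on $w$, so $W^{-1}(B(x,r))=B(x,r)$, and $U(x,r)=B(x,r)$, $t(x,r)=r$ for $r<\pi$.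

**How $U$ and $U_Z$ correspond.** If $z=H(x)$, then
$$H^{-1}(U_Z(z,r))=U(x,r)\cup U(\iota x,r). \tag{2}$$
Indeed $f^{-1}(B(f(x),r))=H^{-1}(G^{-1}(B(G(z),r)))$, and each component of this set maps into one component of $G^{-1}(B(G(z),r))$. So the components of $H^{-1}(U_Z(z,r))$ are components of $f^{-1}(B(f(x),r))$. By (T1) each of them maps onto $U_Z(z,r)$, hence contains $x$ or $\iota x$.

**The sets $U(x,r)$ shrink uniformly.**
$$\sup_{x\in X_1}t(x,r)\to0\quad\text{as }r\to0. \tag{3}$$
Otherwise there are $\varepsilon>0$, $r_k\to0$, $x_k\in X_1$ with $t(x_k,r_k)\ge\varepsilon$. The continua $E_k=\overline{U(x_k,r_k)}\subset X_2$ have diameter $\ge\varepsilon$ and $\operatorname{diam}f(E_k)\le2r_k$. A subsequence converges in Hausdorff distance to a continuum in $X_2$ of diameter $\ge\varepsilon$, on which $f$ is constant. This contradicts the finiteness of the fibres.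

**The metric $d$.** For $z,z'\in Z$ let
$$d(z,z')=\inf\operatorname{diam}G(E)\quad\text{over continua }E\subset Z\text{ containing }z\text{ and }z'.$$
Such $E$ exist, since $Z$ is open and connected. The metric measures in $Y$, but remembers how $z$ and $z'$ are connected in $Z$. For instance, for $G=W$ on $Z=\mathbb S^3$ take $z=(\rho,w)$ and $z'=(-\rho,w)$ with $\rho>0$, which have the same image. The half circle $\{(\rho e^{i\theta},w):0\le\theta\le\pi\}$ maps onto the circle $\{(\rho e^{i\theta},w)\}$, so $d(z,z')\le2\arcsin\rho$, and we shall see next that $d(z,z')>0$.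

* *Pseudometric.* $d$ is symmetric, $d(z,z)=0$, and $d(z,z')\ge|G(z)-G(z')|$. The triangle inequality holds: unite two continua with a common point.
* *Continuity on $Z\times Z$.* We have $|d(z,z')-d(w,w')|\le d(z,w)+d(z',w')$, and for $w$ near $z$ the ball $\bar B(z,|z-w|)\subset Z$ is a continuum containing $z,w$ whose $G$-image has diameter tending to $0$ as $w\to z$.
* *Positivity for $z\ne z'$.* Suppose $z,z'\in E_k$ and $\operatorname{diam}G(E_k)\to0$. Eventually $E_k$ lies in the $G$-preimage of a small closed ball about $G(z)$, which is compact. A Hausdorff limit is a continuum containing $z,z'$ on which $G$ is constant; fibres are finite, so $z=z'$.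

(The argument for positivity uses only that $G$ is proper with finite fibres, so it covers the example.)

**Comparison of $d$ with $U_Z$.** For $z\in Z_1$ and $r\le R_0$:
$$d(z,z')<r\ \Longrightarrow\ z'\in U_Z(z,r)\ \Longrightarrow\ d(z,z')\le2r. \tag{4}$$
For the first implication take a continuum $E\ni z,z'$ with $\operatorname{diam}G(E)<r$; it is a connected subset of $G^{-1}(B(G(z),r))$. For the second join $z,z'$ by an arc in $U_Z(z,r)$.

## 8. Round balls trapped between preimages of balls

The sets $U(x,r)$ may have complicated shapes. Quasiregularity is used once, in the next lemma: between $U(x,r)$ and $U(x,C_0r)$ there fits a *round ball*. Round balls are what Lemma 2 calls for: loops contract in them, and their complements are connected.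

**Lemma 4.** There are $C_0\ge1$ and $r_0\in(0,R_0)$ with $C_0r_0<R_0/2$ such that for all $x\in X_1$ and $0<r<r_0$, with $t=t(x,r)$: $t<\frac1{10}$, $\bar B(x,t)\subset X$ and $f(\bar B(x,t))\subset B(f(x),C_0r)$. Consequently
$$U(x,r)\subset\bar B(x,t(x,r))\subset U(x,C_0r). \tag{5}$$

*Proof.* Choose $c_1\in(0,\frac1{10})$ smaller than $\operatorname{dist}(X_2,\mathbb S^3\setminus X)$ (if $X\ne\mathbb S^3$) and such that $b,b'\in X_2$, $|b-b'|<c_1$ imply $|f(b)-f(b')|<R_0/2$. Let $L>1$, $Lr<R_0/2$, $x\in X_1$, $t=t(x,r)\le c_1$ and $y=f(x)$. Then $\bar B(x,t)\subset X$. Suppose $f(\bar B(x,t))\not\subset B(y,Lr)$. We shall bound $L$.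

**Step 1: two large continua close to each other.** This step prepares for Lemma 3. Let $V=U(x,Lr)$; then $\bar V\subset X_2$. Moreover $f(\partial V)\subset\partial B(y,Lr)$: a point $p\in\partial V$ with $f(p)\in B(y,Lr)$ would have an open component of $f^{-1}(B(y,Lr))$ around it, which meets $V$, hence equals $V$, although $p\notin V$.

Let $E=\overline{U(x,r)}$. Since $f(E)\subset\bar B(y,r)\subset B(y,Lr)$ and $E$ is connected and contains $x$, we have $E\subset V$; and $\operatorname{diam}E\ge t$.

By assumption there is $w\in\bar B(x,t)\setminus V$. Let $Q$ be the component of $\mathbb S^3\setminus V$ containing $w$. By (T3) there is $b\in Q\cap\partial V$. The set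
$$K_0=\bar B(o_Y,2R_0)\setminus B(y,Lr)$$
is a closed ball minus an open ball whose closure lies in its interior, because $|y-o_Y|<R_0$ and $Lr<R_0/2$. It is connected: stereographic projection from the antipode of $o_Y$ makes both balls Euclidean, and each point of $K_0$ is joined to the outer sphere inside $K_0$ by the ray leading away from the center of the removed ball. Also $f(b)\in K_0$. The set $f^{-1}(K_0)$ is compact, so by (T2) its component $Q_0$ containing $b$ maps onto $K_0$. As $f(V)\subset B(y,Lr)$, $Q_0$ is disjoint from $V$; as it meets $Q$, $Q_0\subset Q$. Now $K_0$ contains points at distance $2R_0$ from $o_Y$, hence at distance at least $2R_0-(R_0+Lr)>R_0/2$ from $f(b)$. By the choice of $c_1$, $\operatorname{diam}Q\ge\operatorname{diam}Q_0\ge c_1\ge t$. Finally $E\cap Q=\emptyset$ and $\operatorname{dist}(E,Q)\le|x-w|\le t\le\min(\operatorname{diam}E,\operatorname{diam}Q)$. So Lemma 3 applies to $E$ and $Q$.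

**Step 2: a test function.** We need a function of small energy that separates $E$ from $Q$. Let $\psi(s)=1$ for $s\le r$, $\psi(s)=\log(Lr/s)/\log L$ for $r\le s\le Lr$, $\psi(s)=0$ for $s\ge Lr$. Put $v=\psi(|f-y|)$ on $V$ and $v=0$ off $V$. As $|f-y|\to Lr$ at $\partial V$, $v$ is continuous; $v=1$ on $E$ and $v=0$ on $Q$. For $0<\varepsilon<1$ let $v_\varepsilon=(v-\varepsilon)_+/(1-\varepsilon)$, which is $1$ on $E$, $0$ on $Q$, and supported in the compact set $\{v\ge\varepsilon\}\subset V$.

The function $\max(|f-y|,r)$ is locally constant near $f^{-1}(y)\cap V$. Elsewhere on $V$ it is the maximum of $r$ and a smooth function with gradient of norm $1$ composed with $f$. So it lies in $W^{1,3}_{\rm loc}(V)$, its gradient has norm at most $|Df|$ a.e. on $\{|f-y|>r\}$ and vanishes a.e. elsewhere. By the chain rule $v_\varepsilon\in W^{1,3}(\mathbb S^3)$ and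
$$|\nabla v_\varepsilon|\le\frac1{1-\varepsilon}\,\frac{1_{\{r<|f-y|<Lr\}}}{|f-y|\log L}\,|Df|\qquad\text{a.e. on }V. \tag{6}$$

**Step 3: change of variables.** To estimate the energy we transport the integral to the target: for Borel $u\ge0$,
$$\int_Vu(f)J_f\le\int u(\eta)\,\#\big(f^{-1}(\eta)\cap V\big)\,d\eta\le4\int u. \tag{7}$$
The second inequality holds as fibres have at most $4$ points. For the first, use stereographic coordinates, from $w\notin V$ on the domain, and on the ball $B(y,Lr)$; then $f|_V$ is a $W^{1,3}_{\rm loc}$ map between open sets of $\mathbb R^3$. Up to a null set, $V$ is a countable disjoint union of measurable sets on each of which $f$ coincides with a $C^1$ map having the same differential as $f$ a.e. on that set (Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, §6.6). Apply the area formula on each of these sets and sum; the null set contributes nothing on the left and something nonnegative on the right. Here $J_f\ge0$ a.e. by (1).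

**Step 4: the bound for $L$.** We combine. By Lemma 3, (6), (1) and (7),
$$m_0\le\int|\nabla v_\varepsilon|^3\le\frac{K}{(1-\varepsilon)^3}\int_V\frac{1_{\{r<|f-y|<Lr\}}}{(|f-y|\log L)^3}J_f\le\frac{4K}{(1-\varepsilon)^3(\log L)^3}\int_r^{Lr}\frac{4\pi\sin^2s}{s^3}\,ds\le\frac{16\pi K}{(1-\varepsilon)^3(\log L)^2}.$$
Letting $\varepsilon\to0$ we get $L\le L_0:=\exp\sqrt{16\pi K/m_0}$.

**Step 5: choice of constants.** Fix $C_0>L_0$, and by (3) choose $r_0<R_0$ with $C_0r_0<R_0/2$ and $t(x,r)\le c_1$ for all $x\in X_1$, $r<r_0$. With $L=C_0$, the assumption $f(\bar B(x,t))\not\subset B(y,C_0r)$ would give $C_0\le L_0$; so it is false. As $\bar B(x,t)$ is connected and contains $x$, (5) follows. $\square$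

## 9. Both branch circles have bounded turning for $d$

One is tempted to treat the circles separately, each with its own factor $H$ or $G$; but only the composite $f$ is controlled. So for both circles we work upstairs in $X$ with round balls and bring the result down to $Z$.

**Lemma 5.** Let $(T,\hat T)$ be $(A,S)$ or $(A',\varphi^{-1}(S))$. Let $x_0\ne y_0$ be in $T\cap Z_1$ with $d(x_0,y_0)<r<r_0/C_0$, and let $p_1,p_2\in T$ be separated by $x_0,y_0$ on the circle $\hat T$. Then $p_1$ or $p_2$ lies in $U_Z(x_0,C_0^2r)$.

*Proof.* Note $C_0r<r_0$ and $C_0^2r<C_0r_0<R_0$. Suppose neither $p_1$ nor $p_2$ lies in $U_Z(x_0,C_0^2r)$. By (4), $y_0\in U_Z(x_0,r)$.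

**Case $T=A$.** Here the circle is the branch value circle of $H$, and everything lifts without ambiguity; we apply Lemma 2 upstairs. Let $x,y,\tilde p_1,\tilde p_2\in\operatorname{Fix}(\iota)$ be the unique $H$-preimages of $x_0,y_0,p_1,p_2$; $x\in X_1$. As $\iota x=x$, (2) gives $H^{-1}(U_Z(x_0,s))=U(x,s)$ for $s\le R_0$, and these sets are $\iota$-invariant. So $y\in U(x,r)$ and $\tilde p_i\notin U(x,C_0^2r)$.

Let $\gamma$ be a path in $U(x,r)$ from $x$ to $y$. The loop $\lambda=\gamma\cdot(\iota\gamma)^{-1}$ lies in $U(x,r)\subset\bar B(x,t(x,r))\subset\tilde O:=U(x,C_0r)$ by (5), so it is null-homotopic in $\tilde O$. By (5) for the radius $C_0r$, $\tilde O\subset\bar B(x,t(x,C_0r))\subset U(x,C_0^2r)$. So $\tilde p_1,\tilde p_2$ lie outside the ball $\bar B(x,t(x,C_0r))\subset X$, and by (T4) they are joined by a path $c$ in $X\setminus\bar B(x,t(x,C_0r))\subset X\setminus\tilde O$.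

Now apply Lemma 2 to the open set $\theta(\tilde O)$, which is $\iota_0$-invariant since $\iota_0\theta=\theta\iota$, to the paths $\theta\gamma$, $\theta c$ and to the points $x_0,y_0,p_1,p_2\in S$ (recall $\theta=H$ on $\operatorname{Fix}(\iota)$). The loop $\theta\lambda=\theta\gamma\cdot(\iota_0\theta\gamma)^{-1}$ is null-homotopic in $\theta(\tilde O)$, a contradiction.

**Case $T=A'$.** Here the circle is the branch circle of $G$, the symmetry $\iota'$ lives on $Z$, and we apply Lemma 2 in $Z$. A symmetric loop in $Z$ need not have a closed lift, which is why powers occur. Let $U=U_Z(x_0,r)$ and $O=U_Z(x_0,C_0r)$. As $G\iota'=G$ and $\iota'x_0=x_0$, both are $\iota'$-invariant. Let $\gamma$ be a path in $U$ from $x_0$ to $y_0$ and $\lambda=\gamma\cdot(\iota'\gamma)^{-1}\subset U$.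

*A power of $\lambda$ contracts in $O$.* Fix $x\in H^{-1}(x_0)\subset X_1$ and lift $\lambda$ to a path $\tilde\lambda$ from $x$. It lies in $f^{-1}(B(f(x),r))$, hence in $U(x,r)$, and it ends at $x$ or $\iota x$. If it ends at $x$, put $\Lambda=\tilde\lambda$, $m=1$. If it ends at $\iota x\ne x$, put $\Lambda=\tilde\lambda\cdot\iota\tilde\lambda$, $m=2$; then $\iota x\in U(x,r)$, so $\iota U(x,r)=U(\iota x,r)=U(x,r)$ and $\Lambda$ stays in $U(x,r)$. In both cases $\Lambda$ is a closed loop in $U(x,r)\subset\bar B(x,t(x,r))$ with $H\Lambda=\lambda^m$. It is null-homotopic in the ball $\bar B(x,t(x,r))\subset U(x,C_0r)$. By (2), $H(U(x,C_0r))\subset O$; applying $H$, we see that $\lambda^m$ is null-homotopic in $O$.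

*$p_1$ and $p_2$ are joined outside $O$.* Let $\mathfrak B=\bar B(x,t(x,C_0r))\cup\bar B(\iota x,t(\iota x,C_0r))$. By (2) and Lemma 4 for the radius $C_0r<r_0$, $\mathfrak B\subset X$ and
$$H^{-1}(O)=U(x,C_0r)\cup U(\iota x,C_0r)\subset\mathfrak B\subset U(x,C_0^2r)\cup U(\iota x,C_0^2r)=H^{-1}(U_Z(x_0,C_0^2r)).$$
Choose $\tilde p_i\in H^{-1}(p_i)$; then $\tilde p_i\notin\mathfrak B$. By (T4) there is a path $\tilde c$ in $X\setminus\mathfrak B$ from $\tilde p_1$ to $\tilde p_2$, and $c=H\tilde c$ is a path in $Z\setminus O$ from $p_1$ to $p_2$.

*Conclusion.* Apply Lemma 2 to the open set $\varphi(O)$, which is $\iota_0$-invariant since $\iota_0\varphi=\varphi\iota'$, to the paths $\varphi\gamma,\varphi c$ and the points $\varphi(x_0),\varphi(y_0),\varphi(p_1),\varphi(p_2)\in S$, which are separated on $S$ as required. Since $\varphi\lambda=\varphi\gamma\cdot(\iota_0\varphi\gamma)^{-1}$ and $(\varphi\lambda)^m$ is null-homotopic in $\varphi(O)$, this is a contradiction. $\square$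

## 10. Packing the array into the target: end of the proof of Theorem A

**Step 1: choosing the scale.** We place the array so close to $\mathbf 0$ that all estimates apply. Put $p_{ij}=\alpha^{-1}(P^q_{ij})$, $A_q=\alpha^{-1}(\Gamma_q)\subset S$, $A'_q=\alpha^{-1}(\Gamma'_q)\subset\varphi^{-1}(S)$. These arcs converge to $\mathbf 0\in Z_1$. So for large $q$ they lie in $Z_1$, and by continuity of $d$
$$\delta_q:=\sup_{z\in A_q\cup A_q'}d(\mathbf 0,z)\to0 .$$
We also need one point on each circle outside all these arcs. Fix a small $\sigma>0$ such that $a_*=\alpha^{-1}(-\sigma,0,0)\in A$ and $a_*'=\alpha^{-1}(0,-\sigma,0)\in A'$; as $a(-\sigma)=0$, we have $(-\sigma,0,0)\in\Gamma$ and $(0,-\sigma,0)\in\Gamma'$. Since $-\sigma\notin J_q$, for no $q$ does $a_*$ lie in $A_q$ or $a'_*$ in $A'_q$. Let $d_*=\min(d(\mathbf 0,a_*),d(\mathbf 0,a_*'))>0$ and $C=4C_0^2$. From now on $q$ is so large that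
$$A_q\cup A'_q\subset Z_1,\quad4\delta_q<\frac{r_0}{C_0},\quad\delta_q\le\tfrac12d_*,\quad8C_0^2\delta_q<\tfrac12d_*,\quad\delta_q<\tfrac{R_0}4 .$$

**Step 2: bounded turning of $A_q$ and $A'_q$.** We upgrade Lemma 5, which speaks of "$p_1$ or $p_2$", to a statement about the small arc. *If $x_0\ne y_0$ are in $A_q$ (resp. $A'_q$) and $z,z'$ lie in the closed subarc of $A_q$ (resp. $A_q'$) between them, then*
$$d(z,z')\le2C\,d(x_0,y_0). \tag{8}$$
Let $r=2d(x_0,y_0)\le4\delta_q<r_0/C_0$; then $d(x_0,y_0)<r$. If $z$ is strictly between $x_0$ and $y_0$ in $A_q$, then $x_0,y_0$ separate $z$ from $a_*$ on $S$. By (4), points of $U_Z(x_0,C_0^2r)$ are at $d$-distance at most $2C_0^2r\le8C_0^2\delta_q<\frac12d_*$ from $x_0$, while $d(x_0,a_*)\ge d_*-\delta_q\ge\frac12d_*$. So $a_*\notin U_Z(x_0,C_0^2r)$. Lemma 5 with $p_1=z$, $p_2=a_*$ gives $z\in U_Z(x_0,C_0^2r)$, hence $d(x_0,z)\le2C_0^2r=C\,d(x_0,y_0)$. This also holds for $z\in\{x_0,y_0\}$. Now (8) follows by the triangle inequality. The same argument works for $A'_q$ with $\varphi^{-1}(S)$ and $a'_*$.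

**Step 3: the array is uniformly spread out.** Here the two orders collide. The points $p_{ij}$ occur on $A_q$ in the $u$-order and on $A'_q$ in the $v$-order, so (8) is the hypothesis of Lemma 1 with $c=2C$. With $\epsilon=(2C)^{-3}$ and $D=\max_{s,s'\in P^*}d(s,s')>0$,
$$d(p,p')\ge\epsilon D\qquad\text{for all distinct }p,p'\text{ among the }p_{ij}. \tag{9}$$

**Step 4: the packing bound.** This step shows that the target has no room for so many points. We have $D\le2\delta_q<R_0/2$, and $G(P^*)$ lies in a closed ball of radius $D$ centered at a point of $B(o_Y,R_0)$, since $|G(s)-G(s')|\le d(s,s')$. Choose a maximal set of points in this ball with mutual distances at least $\epsilon D/3$; the open balls $B'$ of radius $\epsilon D/3$ about them cover it. Balls of half that radius are disjoint and lie in a ball of radius $D(1+\epsilon/6)$. On $\mathbb S^3$ a ball of radius $\rho\le\pi/2$ has volume $4\pi\int_0^\rho\sin^2$, which is between $\frac4{\pi^2}\cdot\frac{4\pi}3\rho^3$ and $\frac{4\pi}3\rho^3$. So the number of balls $B'$ is at most $N_\epsilon=\frac{\pi^2}4(1+6/\epsilon)^3$.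

Each $B'$ lies in $B(o_Y,R_0+D+\epsilon D/3)\subset B(o_Y,2R_0)\subset Y$. By (T1) every component of $G^{-1}(B')$ maps onto $B'$; as $G$-fibres have at most two points, there are at most two components. Two points of the same component can be joined by an arc in it, so their $d$-distance is at most $2\epsilon D/3<\epsilon D$. By (9), each component contains at most one point of $P^*$. Hence
$$q(q-2)=|P^*|\le2N_\epsilon .$$
Since $\epsilon=(8C_0^2)^{-3}$ does not depend on $q$, this is false for large $q$. This contradiction proves Theorem A, and with it Corollary 1. $\blacksquare$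

## 11. Inserting sheets: all degrees $N\ge4$

Theorem A is local on the target: it needs $F$ only over a neighborhood $\Omega$ of $\mathbf 0$. So we may add sheets elsewhere without destroying the obstruction.

Fix a small open ball $\Omega\ni\mathbf 0$. By induction on $N\ge4$ we construct branched covers $F_N:\mathcal X_N\to\mathcal Y$ of degree $N$, where $\mathcal Y=\mathbb S^3$ and $\mathcal X_N\cong\mathbb S^3$, with two properties.

* (i) There are an open set $M_N\subset F_N^{-1}(\Omega)$ and a homeomorphism $\tau_N:M_N\to F^{-1}(\Omega)$ with $F_N|_{M_N}=F\circ\tau_N$.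
* (ii) Every point of some open dense subset $D_N\subset\mathcal Y$ has an open neighborhood that is evenly covered by $F_N$ with $N$ sheets.

**Step 1: why this suffices.** We reduce Theorem B to the construction. Identify $\mathcal X_N$ with $\mathbb S^3$. If $gF_Nh$ were quasiregular, so would be its restriction to a map $X:=h^{-1}(M_N)\to Y:=g(\Omega)$. This restriction equals $g\circ F\circ\theta$ with the homeomorphism $\theta=\tau_N\circ h:X\to F^{-1}(\Omega)$, which contradicts Theorem A.

**Step 2: the start.** For $N=4$ take $F_4=F$, $M_4=F^{-1}(\Omega)$, $\tau_4=\mathrm{id}$ and the set $D_4$ of Section 3, where (ii) was checked.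

**Step 3: the gluing.** From $F_N$ we build a map with one more sheet. The idea is to cut out one of the $N$ sheets over a small ball $b$, insert there a copy of $W$ with a hole in the target, and close up the remaining boundary by one new sheet over the outside of $b$.

By (ii) there is a closed round ball $b\subset\mathcal Y\setminus\Omega$ contained in a larger open round ball that is evenly covered by $F_N$. Let $b_1$ be one of the $N$ components of $F_N^{-1}(b)$. Let $e\subset\mathbb S^3\setminus S$ be a closed round ball contained in a larger open round ball evenly covered by $W$. Put $W^{-1}(e)=e_1\sqcup e_2$, $B=\mathbb S^3\setminus\operatorname{int}e$ (a closed $3$-ball), $P=W^{-1}(B)=\mathbb S^3\setminus\operatorname{int}(e_1\cup e_2)$, and let $\vartheta:b\to B$ be a homeomorphism. $W$ maps each sphere $\partial e_k$ homeomorphically onto $\partial B$. Define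
$$\mathcal X_{N+1}=(\mathcal X_N\setminus\operatorname{int}b_1)\cup P\cup(\mathcal Y\setminus\operatorname{int}b),$$
gluing $\partial b_1$ to $\partial e_1$ by $(W|_{\partial e_1})^{-1}\vartheta F_N$, and $\partial b$ to $\partial e_2$ by $(W|_{\partial e_2})^{-1}\vartheta$. Define $F_{N+1}$ to be $F_N$, $\vartheta^{-1}W$ and the identity on the three pieces.

**Step 4: $\mathcal X_{N+1}\cong\mathbb S^3$.** We must not leave the sphere. The boundary spheres of $b_1$, $b$, $e_1$, $e_2$ are bicollared, because $b$ and $e$ lie in larger evenly covered balls. By the generalized Schoenflies theorem the first and third pieces are closed $3$-balls; and $e_1,e_2$ are disjoint closed balls. Homeomorphisms of $\mathbb S^2$ extend over the $3$-ball by coning. So gluing two balls to $P$ along $\partial e_1$ and $\partial e_2$ gives a space homeomorphic to $P\cup e_1\cup e_2=\mathbb S^3$.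

**Step 5: $F_{N+1}$ is a branched cover.** On the gluing spheres the definitions agree: a point $x\in\partial b_1$ is identified with the $x'\in\partial e_1$ for which $W(x')=\vartheta F_N(x)$, so $\vartheta^{-1}W(x')=F_N(x)$; similarly on $\partial b$. So $F_{N+1}$ is well defined and continuous. In the interiors of the three pieces it is open and discrete. Near a gluing sphere, one side is mapped homeomorphically to the outer side of $\partial b$ (by $F_N$, respectively the identity), and the other side, lying in $P$, is mapped homeomorphically by $\vartheta^{-1}W$ to the inner side of $\partial b$. So $F_{N+1}$ is a local homeomorphism there.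

**Step 6: degree and (ii).** We count sheets. A point $y\in D_N\setminus b$ has a neighborhood evenly covered by $N$ sheets in the first piece and one in the third. A point $y\in\operatorname{int}b$ with $\vartheta(y)\notin S$ has a neighborhood evenly covered by $N-1$ sheets in the components of $F_N^{-1}(b)$ other than $b_1$, and by two sheets in $P$. Both counts give $N+1$. Put
$$D_{N+1}=(D_N\setminus b)\cup(\operatorname{int}b\setminus\vartheta^{-1}(S)).$$
It is open, and its complement lies in the union of the closed nowhere dense sets $\mathcal Y\setminus D_N$, $\partial b$ and $\vartheta^{-1}(S\cap B)$; so it is dense. Hence (ii) holds and the degree is $N+1$.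

**Step 7: (i).** Finally the old obstruction is still present. As $\Omega\cap b=\emptyset$, the set $M_N\subset F_N^{-1}(\Omega)$ is disjoint from $b_1$. So it is an open subset of $\mathcal X_{N+1}$ on which $F_{N+1}=F_N$. Put $M_{N+1}=M_N$ and $\tau_{N+1}=\tau_N$. This proves Theorem B. $\blacksquare$

In degree $1$ the first guess was right, as we saw in Section 1. The argument above does not settle degrees $2$ and $3$, and nothing is claimed about them.
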